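\title{Full linear quotient rings of prime group algebras}

\begin{abstract}
We show that the maximal right quotient ring of a prime, right nonsingular group algebra $KG$ is never the ring of all linear transformations of an infinite dimensional vector space over a division ring. It is a full linear ring exactly when $KG$ is right Goldie. In that case $G$ is amenable, the quotient ring is a matrix ring $M_n(D)$, and the normalized rank of an element of $KG$ can be computed by counting dimensions along F{\o}lner sets. The proof uses an action of $G$ on a compact space that has amenable stabilizers and compresses finite sets; it reduces the problem for an arbitrary group to a dimension count in an amenable subgroup.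
\end{abstract}

\section{Introduction}

Let $R$ be a ring with identity. A submodule of a right $R$-module is \emph{essential} if it has nonzero intersection with every nonzero submodule, and $R$ is \emph{right nonsingular} if no nonzero element of $R$ has an essential right annihilator. For such a ring the injective hull of $R_R$ carries a unique ring structure that extends the module structure. The resulting ring $Q(R)\supseteq R$ is the \emph{maximal right quotient ring} of $R$. It is von Neumann regular and right self-injective, and it is prime when $R$ is prime. For a commutative domain it is the field of fractions, and for a prime right Goldie ring it is a matrix ring $M_n(D)$ over a division ring.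

A \emph{full linear ring} is a ring $\operatorname{End}_D(V)$ of all linear transformations of a right vector space $V$ over a division ring $D$; it is \emph{infinite dimensional} if $\dim_DV$ is infinite. These rings are the natural next class after matrix rings. A prime, right nonsingular ring with a single uniform right ideal already has a full linear quotient ring (Lemma~\ref{lem:uniform}). Infinite dimension does occur among rings in general. Indeed, $Q=\operatorname{End}_D(V)$ is prime and regular, hence nonsingular, and it is right self-injective because $\operatorname{Hom}_Q(-,\operatorname{Hom}_D(V,V))\cong\operatorname{Hom}_D(-\otimes_QV,V)$ is exact (over a regular ring every module is flat). So $Q$ is its own maximal right quotient ring. The following question is posed in \cite{MQR}.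

\medskip
\noindent\textbf{Question.} \emph{Let $K$ be a field and $G$ a group such that the group algebra $KG$ is prime and right nonsingular. Can $Q(KG)$ be an infinite dimensional full linear ring?}
\medskip

The simplest cases give finite dimension. If $KG$ is a domain and $Q(KG)=\operatorname{End}_D(V)$, then $\dim_DV=1$: by Lemma~\ref{lem:basic} below $KG$ contains an element of rank one, and such an element is a zero divisor in $KG$ as soon as its kernel is nonzero. For the infinite dihedral group one gets $M_2(K(t+t^{-1}))$, and for $G=\mathbb Z[H]\rtimes H$ with $H$ finite one gets matrices of size $|H|$ (Proposition~\ref{prop:examples}).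

There are two reasons to expect an infinite dimensional example. First, since every finite size occurs, one can try to pass to a limit, for instance by taking $H$ infinite and locally finite in the last example. Second, an infinite dimensional full linear ring $Q$ satisfies $Q\oplus Q\cong Q$ as right modules, because $V\oplus V\cong V$, and group algebras of non-amenable groups show a similar behavior: there are embeddings $(KG)^a\to(KG)^b$ with $a>b$ (Theorem~\ref{thm:bartholdi}). Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
Let $K$ be a field and $G$ a group with $KG$ prime and right nonsingular. If $Q(KG)\cong\operatorname{End}_D(V)$ for a division ring $D$ and a right $D$-space $V$, then $\dim_DV<\infty$.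
\end{theorem}

The second theorem describes the group algebras whose quotient ring is a full linear ring. For $P\subseteq G$ let $K[P]$ be the $K$-span of $P$ in $KG$. A \emph{F{\o}lner net} of $G$ is a net $(P_i)$ of finite nonempty subsets with $|gP_i\setminus P_i|/|P_i|\to0$ for every $g\in G$. Rank always means rank over $D$.

\begin{theorem}\label{thm:goldie}
Let $KG$ be prime. The following are equivalent:
\begin{itemize}
\item[(a)] $KG$ is right nonsingular and $Q(KG)$ is a full linear ring;
\item[(b)] $KG$ is right nonsingular and has a uniform right ideal;
\item[(c)] $KG$ is right Goldie.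
\end{itemize}
If they hold, then $G$ is amenable, $KG$ is also left Goldie, and $Q(KG)\cong M_n(D)$ with $n<\infty$. Moreover, for every $a\in KG$ and every F{\o}lner net $(P_i)$ of $G$,
\begin{equation}\label{eq:rank}
\lim_i\frac{\dim_KaK[P_i]}{|P_i|}=\frac{\operatorname{rank}(a)}{n}.
\end{equation}
Consequently $|H|$ divides $n$ for every finite subgroup $H\le G$, and $n\le|F^{-1}F|$ whenever $u\in KG$ has rank one and $F=\operatorname{supp}(u)$. The last bound is sharp, and every $n\ge1$ occurs.
\end{theorem}

Both kinds of candidates above are therefore excluded in a strong way.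

\begin{corollary}\label{cor:never}
If $KG$ is prime and right nonsingular, and $G$ is non-amenable or has finite subgroups of unbounded order, then $Q(KG)$ is not a full linear ring at all.
\end{corollary}

To see \eqref{eq:rank} at work, let $G=\langle t,\sigma\mid\sigma^2=1,\ \sigma t\sigma=t^{-1}\rangle$, $u=1+\sigma$ and $P_N=\{t^j,\sigma t^j:|j|\le N\}$. Here $\sigma P_N=P_N$ and $|t^{\pm1}P_N\setminus P_N|=2$, so $(P_N)$ is a F{\o}lner sequence. Since $u\sigma=u$, the space $uK[P_N]$ has the basis $ut^j$, $|j|\le N$, and its dimension is $|P_N|/2$. This matches an element of rank one in a ring of $2\times2$ matrices.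

The example contains the first idea of the proof. An element $u\in KG$ of rank one has finite support, so the right ideal $uKG$ fills a positive proportion of $KG$, and only boundedly many independent copies of it fit into $KG$, provided that proportions make sense, that is, provided that $G$ is amenable (Section~\ref{sec:rankone}). The second idea applies at the opposite extreme, to groups such as $\mathrm{PSL}_2(\mathbb Z)$ that can push most of any finite set of points of a space into a small open set. There a few translates of a nonzero element have no common right annihilator, which is impossible for operators of finite rank on an infinite dimensional space (Section~\ref{sec:psl}). Every group has an action on a compact space $X$ that allows the two arguments to be combined (Section~\ref{sec:boundary}). The second argument produces annihilators in the group algebra of the pointwise stabilizer of a small open subset of $X$ (Section~\ref{sec:local}), and the first bounds the length of chains of such annihilators (Section~\ref{sec:bound}). Theorem~\ref{thm:goldie} is proved in Sections~\ref{sec:goldie} to~\ref{sec:rank}.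

\section{Background}\label{sec:background}

We write $a=\sum_ga(g)g$ for $a\in KG$, and $\operatorname{supp}a=\{g:a(g)\ne0\}$. The ring $\operatorname{End}_D(V)$ acts on the left of the right $D$-space $V$.

\subsection*{Rings}
A ring $R$ is \emph{prime} if $aRb=0$ implies $a=0$ or $b=0$, \emph{regular} if every $a$ has the form $aa'a$, and \emph{right self-injective} if every homomorphism of right modules from a right ideal to $R$ is left multiplication by an element of $R$. A right ideal is \emph{uniform} if it is nonzero and any two nonzero right ideals inside it have nonzero intersection. The ring $R$ is \emph{right Goldie} if it contains no infinite direct sum of nonzero right ideals and satisfies the ascending chain condition on right annihilators. An element is \emph{regular} if it is neither a left nor a right zero divisor. We use two facts.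
\begin{itemize}
\item \emph{Density.} Let $R$ be right nonsingular and $Q=Q(R)$. For $p\ne0$ and $q_1,\dots,q_k$ in $Q$ there is $r\in R$ with $pr\ne0$ and all $q_ir\in R$. In particular $R_R$ is essential in $Q_R$ (take $k=1$, $q_1=p$).
\item \emph{Goldie's theorem}, in the form: every essential right ideal of a prime right Goldie ring contains a regular element.
\end{itemize}

\subsection*{Groups}
Let $\Delta=\Delta(G)$ be the set of elements of $G$ with finitely many conjugates, that is, with centralizer of finite index. It is a normal subgroup. A \emph{mean} on $G$ is a positive linear functional $m$ on the space $\ell^\infty(G)$ of bounded real functions with $m(1)=1$. The group acts on means by left translation, $(gm)(f)=m(f_g)$ with $f_g(t)=f(gt)$, and $G$ is \emph{amenable} if it fixes some mean.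
\begin{itemize}
\item \emph{Connell's theorem} \cite[Theorem 4.2.10]{Passman}. The algebra $KG$ is prime if and only if $\Delta$ is torsion-free abelian, if and only if $G$ has no finite normal subgroup $\ne1$. In that case $K\Delta$ is a domain.
\item \emph{Neumann's lemma} \cite{Neumann}. A group is not a finite union of cosets (left or right) of subgroups of infinite index.
\item \emph{F{\o}lner's criterion.} A group $A$ is amenable if and only if for all finite $T\subseteq A$ and $\varepsilon>0$ there is a finite nonempty $P\subseteq A$ with $|TP|\le(1+\varepsilon)|P|$.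
\end{itemize}
If $1\in T$ and $|TP|\le(1+\varepsilon)|P|$, then $|gP\setminus P|\le\varepsilon|P|$ for $g\in T$. Indexing by the pairs $(T,\varepsilon)$ shows that an amenable group has a F{\o}lner net.

\section{Elements of rank one and the amenable case}\label{sec:rankone}

From here to the end of Section~\ref{sec:local} we assume that $R=KG$ is prime and that $R$ is a subring of $Q=\operatorname{End}_D(V)$ with $R_R$ essential in $Q_R$. By density this holds in Theorem~\ref{thm:main}. Note that $V\ne0$. Let $I$ be the set of elements of $R$ of finite rank; it is an ideal of $R$. Essentiality transfers the rich supply of small operators in $Q$ to $R$.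

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] If $w_1,\dots,w_m\in R$ and $\bigcap_j\ker w_j\ne0$, there is $y\in R$ of rank one with $w_jy=0$ for all $j$. This applies whenever $\dim_DV=\infty$ and all $w_j\in I$.
\item[(b)] $R$ contains an element of rank one.
\item[(c)] For every nonzero $\eta\in R$ there is $w\in I$ with $w\eta\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $v_0\ne0$ lie in all the kernels, and let $e\in Q$ be a projection onto $v_0D$. The submodule $eQ$ of $Q_R$ is nonzero, so there is $0\ne y\in eQ\cap R$. Then $yV=v_0D$, hence $w_jy=0$. If all $w_j\in I$, then $\bigcap_j\ker w_j$ has finite codimension, so it is nonzero when $\dim_DV=\infty$.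

(b) This is (a) with $w_1=0$.

(c) By (b), $I\ne0$. If $I\eta=0$, then $IR\eta=0$, and $\eta=0$ because $R$ is prime.
\end{proof}

Fix $u\in R$ of rank one, and put $L=uV$ and $F=\operatorname{supp}u$. For $g\in G$ the set $gL$ is again a line in $V$. The next lemma translates dimensions over $D$, about which we know nothing, into dimensions over $K$, which can be bounded by counting group elements.

\begin{lemma}\label{lem:count}
Let $P\subseteq G$ be finite.
\begin{itemize}
\item[(a)] $\dim_KuK[P]\ge|P|/|F^{-1}F|\ge|P|/|F|^2$.
\item[(b)] If $\Theta\subseteq G$ is finite and $k=\dim_D\sum_{\theta\in\Theta}\theta L$, then $k\cdot\dim_KuK[P]\le|\Theta FP|$.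
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $P'\subseteq P$ be maximal with the sets $Fp$ $(p\in P')$ pairwise disjoint. The elements $up$ $(p\in P')$ are nonzero with disjoint supports, so $\dim_KuK[P]\ge|P'|$. By maximality, for every $p\in P$ the set $Fp$ meets some $Fp'$ with $p'\in P'$. Thus $P\subseteq F^{-1}FP'$ and $|P|\le|F^{-1}F|\,|P'|$.

(b) Choose $\Theta'\subseteq\Theta$ with $|\Theta'|=k$ such that the lines $\theta L$ $(\theta\in\Theta')$ are independent. Suppose $\sum_{\theta\in\Theta'}\theta ua_\theta=0$ with $a_\theta\in R$. For $v\in V$ we have $\theta ua_\theta v\in\theta L$, so each of these vectors is zero, and $\theta ua_\theta=0$ for all $\theta$. Hence the sum $\sum_{\theta\in\Theta'}\theta uK[P]$ is direct. Each summand has the dimension of $uK[P]$, and the sum lies in $K[\Theta FP]$.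
\end{proof}

A bound on the dimension of a subspace $W$ of $V$ will be played off against long chains of annihilators. We call a family $a_i,\eta_i\in R$ $(1\le i\le m)$ a \emph{staircase of length $m$} if
\[
a_i\eta_i\ne0\ \text{ for all }i,\qquad a_j\eta_i=0\ \text{ for }j<i.
\]

\begin{lemma}\label{lem:stair}
Let $(a_i,\eta_i)_{1\le i\le m}$ be a staircase and $W\subseteq V$ a $D$-subspace with $\eta_iW\subseteq W$ and $a_i\eta_iW\ne0$ for all $i$. Then $m\le\dim_DW$.
\end{lemma}

\begin{proof}
Put $N_0=W$ and $N_i=W\cap\bigcap_{j\le i}\ker a_j$. Then $\eta_iW\subseteq N_{i-1}$, while $\eta_iW\not\subseteq\ker a_i$. So $W=N_0\supsetneq N_1\supsetneq\dots\supsetneq N_m$.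
\end{proof}

\begin{example}[amenable groups]\label{ex:amenable}
Let $G$ be amenable. Given a finite $\Theta\subseteq G$ and $\varepsilon>0$, choose $P$ with $|\Theta FP|\le(1+\varepsilon)|P|$. Lemma~\ref{lem:count} gives $k|P|/|F^{-1}F|\le(1+\varepsilon)|P|$. Hence $k\le|F^{-1}F|$ for every $\Theta$, and $W=\sum_{g\in G}gL$ has dimension at most $|F^{-1}F|$. The space $W$ is $R$-invariant, and $R$ acts faithfully on it: if $aW=0$, then $aRuV=0$, so $a=0$ by primeness. Lemma~\ref{lem:stair} therefore bounds the length of every staircase by $|F^{-1}F|$.

If $\dim_DV=\infty$, there are staircases of every length. Start with $\eta_1=1$. Given $\eta_i\ne0$, choose $a_i\in I$ with $a_i\eta_i\ne0$ by Lemma~\ref{lem:basic}(c), and then $\eta_{i+1}\ne0$ with $a_1\eta_{i+1}=\dots=a_i\eta_{i+1}=0$ by Lemma~\ref{lem:basic}(a). This contradiction proves Theorem~\ref{thm:main} for amenable $G$.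
\end{example}

\section{A non-amenable case: the modular group}\label{sec:psl}

Without F{\o}lner sets, Lemma~\ref{lem:count} gives no bound. A different mechanism takes over, which we show for $G=\mathrm{PSL}_2(\mathbb Z)$ acting on the circle $X=\mathbb R\cup\{\infty\}$ by M\"obius transformations. A nontrivial element of $G$ fixes at most two points, each of which is $\infty$ or a root of a nonzero integer polynomial of degree at most two. The algebra $KG$ is not a domain, since $z\mapsto-1/z$ has order two. It is prime: an element of $\Delta$ commutes with a nontrivial power of every conjugate of $z\mapsto z+1$, so it fixes the whole orbit $G\infty=\mathbb Q\cup\{\infty\}$ and is trivial.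

The action has the following compression property.
\begin{itemize}
\item[(C)] For every nonempty open $U\subseteq X$ and every $\varepsilon>0$ there is a finite set $S\subseteq G$ such that for every finite nonempty $O\subseteq X$ some $s\in S$ satisfies $|\{o\in O:so\notin U\}|<\varepsilon|O|$.
\end{itemize}
To see this, take $N>1/\varepsilon$ and pairwise disjoint open arcs $A_1,\dots,A_N$. Since $G\infty$ is dense, there are $g,g_1,\dots,g_N\in G$ with $g\infty\in U$ and $g_i\infty\in A_i$. The set $g_i^{-1}(X\setminus A_i)$ is a compact subset of $\mathbb R$, and a large integer translation $\tau_i$ moves it into the neighborhood $g^{-1}U$ of $\infty$. So $s_i=g\tau_ig_i^{-1}$ maps $X\setminus A_i$ into $U$. One of the arcs contains at most $|O|/N$ points of $O$, and the corresponding $s_i$ works.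

\begin{example}\label{ex:psl}
Let $0\ne w\in KG$ have support $E$. We find a finite $S\subseteq G$ such that no nonzero $y\in KG$ satisfies $wsy=0$ for all $s\in S$. For $w=u$ this contradicts Lemma~\ref{lem:basic}(a), applied to the elements $us\in I$, if $\dim_DV=\infty$. So Theorem~\ref{thm:main} holds for the modular group.

A transcendental point is moved by every $\psi\ne1$, so a small neighborhood $U$ of it satisfies $\psi U\cap U=\emptyset$ for all $\psi\in E^{-1}E\setminus\{1\}$. Take $S$ from (C) with $\varepsilon=1/(1+|E|^2)$. Let $y\ne0$ have support $P$, and fix a transcendental $x_0$, so that $p\mapsto px_0$ is injective on $G$. By (C) there is $s\in S$ such that $P_2=\{p\in P:spx_0\notin U\}$ has $|P_2|<\varepsilon|P|$. An equation $\varphi sp=\varphi'sp'$ determines $p$ from $(\varphi,\varphi',p')$, so at most $|E|^2|P_2|$ elements $p$ satisfy such an equation with $\varphi,\varphi'\in E$ and $p'\in P_2$. Since $(1+|E|^2)|P_2|<|P|$, some $p\in P\setminus P_2$ satisfies none. Fix this $p$ and any $\varphi\in E$. If $\varphi sp=\varphi'sp'$ with $\varphi'\in E$ and $p'\in P$, then $p'\notin P_2$, so $\varphi'^{-1}\varphi$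 maps $spx_0\in U$ to $sp'x_0\in U$. This forces $\varphi=\varphi'$ and $p=p'$. The coefficient of $wsy$ at $\varphi sp$ is therefore $w(\varphi)y(p)\ne0$.
\end{example}

The argument isolated a single coefficient because no nontrivial element fixes $U$ pointwise. For $A\times\mathrm{PSL}_2(\mathbb Z)$ with $A$ acting trivially on the circle it cannot separate the elements of $A$. What it isolates is then an element of $KA$, and if $A$ is amenable one can continue as in Example~\ref{ex:amenable}. This suggests looking, for an arbitrary group, for an action with property (C) in which everything that the action fails to see is amenable.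

\section{A compressing action with amenable stabilizers}\label{sec:boundary}

\begin{proposition}\label{prop:boundary}
Every group $G$ acts by homeomorphisms on a nonempty compact Hausdorff space $X$ such that \emph{(C)} holds and
\begin{itemize}
\item[(A)] the stabilizer $G_x$ of every point $x\in X$ is amenable.
\end{itemize}
\end{proposition}

Property (A) is automatic if the points of $X$ are means on $G$, and (C) will come from a minimality condition. We recall three facts about a nonempty compact convex subset $\mathcal C$ of a locally convex space \cite[\S1]{Phelps}. By the Krein--Milman theorem, the set $\operatorname{ext}\mathcal C$ of extreme points is nonempty. By Milman's converse, if $\mathcal C$ is the closed convex hull of a subset $Z$, then $\operatorname{ext}\mathcal C\subseteq\overline Z$. A Radon probability measure $\nu$ on $\mathcal C$ \emph{represents} the point $x$ if $\lambda(x)=\int\lambda\,d\nu$ for all continuous linear functionals $\lambda$; by Bauer's theorem an extreme point $e$ is represented only by the point mass $\delta_e$.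

\begin{proof}[Proof of Proposition~\ref{prop:boundary}]
The set $\mathcal M$ of means on $G$ is convex and weak* compact, and $G$ acts on it by affine homeomorphisms. By Zorn's lemma and compactness there is a minimal nonempty closed convex $G$-invariant subset $\mathcal C\subseteq\mathcal M$. Let $X=\overline{\operatorname{ext}\mathcal C}$. It is nonempty, compact, Hausdorff and $G$-invariant.

(A) Let $x\in X$ and write $G=\bigsqcup_tG_xt$. For $f\in\ell^\infty(G_x)$ define $\tilde f\in\ell^\infty(G)$ by $\tilde f(bt)=f(b)$ for $b\in G_x$. For $a\in G_x$ both $\widetilde{f_a}$ and $(\tilde f)_a$ take the value $f(ab)$ at $bt$, so they are equal. Hence $x(\widetilde{f_a})=(ax)(\tilde f)=x(\tilde f)$, and $f\mapsto x(\tilde f)$ is an invariant mean on $G_x$.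

(C) Let $\operatorname{Prob}(X)$ be the weak* compact space of Radon probability measures on $X$, with the action $(g\mu)(Y)=\mu(g^{-1}Y)$. For $\mu\in\operatorname{Prob}(X)$ define the barycenter $\beta(\mu)\in\mathcal M$ by $\beta(\mu)(f)=\int_Xx(f)\,d\mu(x)$. The weak* continuous functionals are the evaluations at functions $f$, so $\mu$ represents $\beta(\mu)$. Moreover $\beta(\mu)\in\mathcal C$, since otherwise the Hahn--Banach theorem would give $f$ with $\beta(\mu)(f)>\sup_{x\in\mathcal C}x(f)\ge\int_Xx(f)\,d\mu(x)$. The formula shows that $\beta$ is continuous and $G$-equivariant.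

We claim that $\delta_e\in\overline{G\mu}$ for every $\mu\in\operatorname{Prob}(X)$ and every $e\in\operatorname{ext}\mathcal C$. The closed convex hull of $G\beta(\mu)$ is $G$-invariant, so it equals $\mathcal C$ by minimality. By Milman's converse there is a net $(g_i)$ with $g_i\beta(\mu)\to e$. After passing to a subnet, $g_i\mu\to\nu$ in $\operatorname{Prob}(X)$, and $\beta(\nu)=\lim_i\beta(g_i\mu)=e$. By Bauer's theorem $\nu=\delta_e$.

Now let $U\subseteq X$ be nonempty and open, and $\varepsilon>0$. Since $\operatorname{ext}\mathcal C$ is dense in $X$, there is an extreme point $e\in U$. By Urysohn's lemma there is a continuous $\chi\colon X\to[0,1]$ with $\chi(e)=1$ and $\chi=0$ outside $U$. The sets $\{\mu:\int\chi\,d(g\mu)>1-\varepsilon\}$, $g\in G$, are open, and by the claim they cover $\operatorname{Prob}(X)$. A finite subcover gives a finite $S\subseteq G$ such that every $\mu$ has $(s\mu)(U)>1-\varepsilon$ for some $s\in S$. For the uniform measure on $O$ this is (C).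
\end{proof}

If $G$ is amenable one may take for $\mathcal C=X$ a single invariant mean, and the general proof below becomes Example~\ref{ex:amenable}. From now on $X$ is a fixed space as in Proposition~\ref{prop:boundary}; only (A), (C) and the Hausdorff property are used. The first consequence of (C) is that the elements that move a finite set into $U$ form a large set.

\begin{lemma}\label{lem:large}
Let $U\subseteq X$ be nonempty and open, and let $O\subseteq X$ be finite and nonempty. Then $H=\{h\in G:hO\subseteq U\}$ is not contained in a finite union of cosets of subgroups of infinite index.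
\end{lemma}

\begin{proof}
Take $S$ from (C) with $\varepsilon=1/|O|$. For $g\in G$, apply (C) to $gO$: some $s\in S$ leaves fewer than one point of $sgO$ outside $U$, so $sg\in H$. Thus $G=S^{-1}H$. A left translate of a left coset is a left coset of the same subgroup, and $s^{-1}Ct=(s^{-1}Cs)s^{-1}t$ is a coset of a conjugate of $C$. So if $H$ were contained in such a union, so would be $G$, contrary to Neumann's lemma.
\end{proof}

For a nonempty open set $U\subseteq X$ let
\[
B_U=\{g\in G:gx=x\text{ for all }x\in U\}.
\]
These subgroups grow as the set shrinks: $B_U\subseteq B_{U'}$ if $U'\subseteq U$. In Example~\ref{ex:psl} we could arrange $\psi U\cap U=\emptyset$ for all nontrivial $\psi\in E^{-1}E$. In general the elements of $B_U$ must be exempted. For a finite set $E\subseteq G$ we call $U$ \emph{$E$-admissible} if every $\psi\in E^{-1}E$ satisfies $\psi\in B_U$ or $\psi U\cap U=\emptyset$.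

\begin{lemma}\label{lem:admissible}
Let $E\subseteq G$ be finite. Every nonempty open $U\subseteq X$ contains a nonempty open $E$-admissible set.
\end{lemma}

\begin{proof}
Treat the elements $\psi\in E^{-1}E$ one after another, shrinking the set each time. If $\psi$ fixes the current set $U'$ pointwise, keep $U'$. Otherwise pick $x\in U'$ with $\psi x\ne x$ and disjoint open sets $N_1\ni x$, $N_2\ni\psi x$, and replace $U'$ by $U''=U'\cap N_1\cap\psi^{-1}N_2$. Then $\psi U''\subseteq N_2$ is disjoint from $U''\subseteq N_1$. Both alternatives persist when the set shrinks further.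
\end{proof}

\section{Short staircases over $B_U$}\label{sec:bound}

The aim of this section is a version of Example~\ref{ex:amenable} for the subgroups $B_U$, with a bound that does not depend on $U$.

\begin{proposition}\label{prop:bound}
Let $U\subseteq X$ be nonempty and open, and let $(a_i,\eta_i)_{1\le i\le m}$ be a staircase with all $\eta_i\in KB_U$. Then $m\le|F|^3$.
\end{proposition}

By (A) the group $B=B_U$ is amenable, so the first attempt is to apply Lemma~\ref{lem:stair} to $W=\sum_{b\in B}bL$. Two things go wrong. First, $F$ need not lie in $B$. To bound $|\Theta FP|$ for $\Theta\subseteq B$ we write $\Theta\varphi P=\varphi(\varphi^{-1}\Theta\varphi)P$, and we need one set $P$ that is almost invariant under all $\varphi^{-1}\Theta\varphi$, $\varphi\in F$. These sets lie in different conjugates of $B$, and nothing forces the conjugates to generate an amenable group. Second, $W$ is not $R$-invariant, so primeness does not directly give $a_i\eta_iW\ne0$. Replacing $L$ by a suitable translate $hL$ removes both obstacles. If $h$ moves $Fz$ into $U$, all the conjugates in question fix the point $z$.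

\begin{lemma}\label{lem:dim}
Let $h\in G$ and $z\in X$ satisfy $hFz\subseteq U$. Then $W_h=\sum_{b\in B_U}bhL$ has dimension at most $|F|^3$.
\end{lemma}

\begin{proof}
Let $\Lambda=h^{-1}B_Uh$, so that $W_h=h\sum_{\lambda\in\Lambda}\lambda L$. It suffices to show $k=\dim_D\sum_{\theta\in\Theta}\theta L\le|F|^3$ for every finite $\Theta\subseteq\Lambda$. For $\varphi\in F$ the group $\varphi^{-1}\Lambda\varphi=(h\varphi)^{-1}B_U(h\varphi)$ fixes $z$, because $B_U$ fixes $h\varphi z\in U$. So $T=\bigcup_{\varphi\in F}\varphi^{-1}\Theta\varphi$ is a finite subset of $G_z$, which is amenable by (A). Given $\varepsilon>0$, choose a finite nonempty $P\subseteq G_z$ with $|TP|\le(1+\varepsilon)|P|$. Then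
\[
|\Theta FP|\le\sum_{\varphi\in F}|\Theta\varphi P|=\sum_{\varphi\in F}|\varphi^{-1}\Theta\varphi P|\le|F|\,(1+\varepsilon)|P|.
\]
Lemma~\ref{lem:count} gives $k|P|/|F|^2\le|F|(1+\varepsilon)|P|$. Let $\varepsilon\to0$.
\end{proof}

Primeness says that for nonzero $a$ some $h\in G$ has $ahu\ne0$. We need one $h$ that works for finitely many $a$ and also satisfies $hFz\subseteq U$. Connell's theorem shows that almost every $h$ works.

\begin{lemma}\label{lem:generic}
For $0\ne a\in R$, the set $\{h\in G:ahu=0\}$ is contained in a finite union of cosets of subgroups of infinite index.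
\end{lemma}

\begin{proof}
Let $E=\operatorname{supp}a$. For $\epsilon\in E^{-1}E\setminus\Delta$ and $f\in FF^{-1}$, the set $\{h:h^{-1}\epsilon h=f\}$ is empty or a right coset of the centralizer $C_G(\epsilon)$, which has infinite index. Let $h$ lie outside these finitely many cosets. We show $ahu\ne0$.

Group the terms of $a$ and $u$ by cosets of $\Delta$: write $a=\sum_ie_ia_i$ and $u=\sum_ju_jf_j$ with $0\ne a_i,u_j\in K\Delta$, where the cosets $e_i\Delta$ are distinct and the cosets $\Delta f_j$ are distinct. Then
\[
ahu=\sum_{i,j}(e_ia_i)h(u_jf_j)=\sum_{i,j}e_ih\,(h^{-1}a_ih)u_j\,f_j .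
\]
Each summand is nonzero, because $h^{-1}a_ih$ and $u_j$ are nonzero elements of the domain $K\Delta$. The support of the summand $(i,j)$ consists of products $ehf$ with $e\in E\cap e_i\Delta$ and $f\in F\cap\Delta f_j$. Suppose $ehf=e'hf'$ with $e,e'\in E$ and $f,f'\in F$. Then $h^{-1}(e'^{-1}e)h=f'f^{-1}\in FF^{-1}$. By the choice of $h$ this forces $e'^{-1}e\in\Delta$, and then $f'f^{-1}\in\Delta$ since $\Delta$ is normal. So $e\Delta=e'\Delta$ and $\Delta f=\Delta f'$. Thus different summands have disjoint supports, and $ahu\ne0$.
\end{proof}

The lemma fails without primeness: if $N\ne1$ is a finite normal subgroup, $1\ne x\in N$ and $\hat N=\sum_{g\in N}g$, then $(1-x)h\hat N=0$ for all $h\in G$.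

\begin{proof}[Proof of Proposition~\ref{prop:bound}]
Fix $z\in X$. By Lemma~\ref{lem:generic}, the set of $h$ with $a_i\eta_ihu=0$ for some $i$ is contained in a finite union of cosets of subgroups of infinite index. By Lemma~\ref{lem:large} with $O=Fz$, there is $h$ with $hFz\subseteq U$ and $a_i\eta_ihu\ne0$ for all $i$. The space $W_h$ is invariant under $KB_U$, hence under each $\eta_i$. It contains $hL=huV$, so $a_i\eta_iW_h\supseteq a_i\eta_ihuV\ne0$. Lemmas~\ref{lem:stair} and~\ref{lem:dim} give $m\le\dim_DW_h\le|F|^3$.
\end{proof}

\section{Annihilators in $KB_U$ and the proof of Theorem~\ref{thm:main}}\label{sec:local}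

To contradict Proposition~\ref{prop:bound} we need long staircases whose elements $\eta_i$ lie in $KB_U$. Lemma~\ref{lem:basic}(a) gives annihilators with uncontrolled support. The method of Example~\ref{ex:psl} cuts such an annihilator into pieces that are still annihilators.

\begin{proposition}\label{prop:local}
Assume $\dim_DV=\infty$. Let $w_1,\dots,w_m\in I$, let $E=\bigcup_j\operatorname{supp}w_j$, and let $U\subseteq X$ be nonempty, open and $E$-admissible. Then there is $0\ne\eta\in KB_U$ with $w_j\eta=0$ for all $j$.
\end{proposition}

\begin{proof}
If $E=\emptyset$ take $\eta=1$. Otherwise let $\varepsilon=1/(1+|E|^2)$ and take $S$ from (C). The elements $w_js$ $(s\in S)$ lie in $I$, so Lemma~\ref{lem:basic}(a) gives $0\ne y\in R$ with $w_jsy=0$ for all $j$ and all $s\in S$. It matters here that $S$ is chosen before $y$ and works for every finite set $O$.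

\emph{Step 1: cutting along an orbit.} Fix $x_0\in X$. The map $p\mapsto px_0$ need not be injective, so we work with its fibers. Let $O=(\operatorname{supp}y)x_0$, and for $o\in O$ let $y_o\ne0$ be the part of $y$ supported on $\{p:px_0=o\}$. By (C) there is $s\in S$ such that $O_2=\{o\in O:so\notin U\}$ has $|O_2|<\varepsilon|O|$. Call $o\in O\setminus O_2$ \emph{bad} if $\varphi so=\varphi'so'$ for some $\varphi,\varphi'\in E$ and $o'\in O_2$. The triple $(\varphi,\varphi',o')$ determines $o$, so there are at most $|E|^2|O_2|$ bad points. Since $(1+|E|^2)|O_2|<|O|$, there is a point $o\in O\setminus O_2$ that is not bad.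

We claim that $w_jsy_o=0$ for all $j$. The support of $w_jsy_o$ consists of elements $k=\varphi sp$ with $\varphi\in E$ and $p\in\operatorname{supp}y_o$. Fix such a $k$, and suppose $k=\varphi'sp'$ with $\varphi'\in E$ and $p'\in\operatorname{supp}y$. Put $o'=p'x_0$. Then $\varphi so=kx_0=\varphi'so'$. Since $o$ is not bad, $o'\notin O_2$, so both $so$ and $so'$ lie in $U$. The element $\psi=\varphi'^{-1}\varphi\in E^{-1}E$ maps $so$ to $so'$, so $\psi U\cap U\ne\emptyset$, and $\psi\in B_U$ by admissibility. Hence $so'=\psi so=so$, that is, $p'\in\operatorname{supp}y_o$. So the sums $\sum w_j(\varphi')y(p')$ over the factorizations $k=\varphi'sp'$ that compute the coefficients of $w_jsy$ and of $w_jsy_o$ at $k$ have the same terms. The first coefficient is $0$, which proves the claim.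

\emph{Step 2: cutting along cosets of $B_U$.} Put $y'=sy_o\ne0$ and $x=so\in U$. Then $w_jy'=0$ for all $j$, and every $g\in\operatorname{supp}y'$ satisfies $gx_0=x$. Write $y'=\sum_t\eta_tt$ with $0\ne\eta_t\in KB_U$, where the $t\in\operatorname{supp}y'$ represent distinct right cosets $B_Ut$. Write $w_j=\sum_cc\beta_{j,c}$ with $\beta_{j,c}\in KB_U$, where the $c\in E$ represent distinct left cosets $cB_U$. Then
\[
0=w_jy'=\sum_{c,t}c\,\beta_{j,c}\eta_t\,t,
\]
and the summand $(c,t)$ is supported in $cB_Ut$. These sets are pairwise disjoint. Indeed, let $cbt=c'b't'$ with $b,b'\in B_U$, and apply both sides to $x_0$. Since $tx_0=t'x_0=x\in U$ is fixed by $b$ and $b'$, we get $cx=c'x$. So $\psi=c'^{-1}c\in E^{-1}E$ fixes $x\in U$, admissibility gives $\psi\in B_U$, and therefore $c=c'$. Then $bt=b't'$ gives $t=t'$. It follows that $\beta_{j,c}\eta_t=0$ for all $j,c,t$. Hence $w_j\eta_t=\sum_cc\beta_{j,c}\eta_t=0$, and any $\eta_t$ serves as $\eta$.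
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $\dim_DV=\infty$. We build a staircase as in Example~\ref{ex:amenable}. Each new element $w_i$ requires a smaller admissible set, and this does no harm because the groups $B_U$ grow as $U$ shrinks.

Let $m=|F|^3+1$ and $U_0=X$, which is admissible for the empty set. Let $1\le i\le m$, and suppose that $w_1,\dots,w_{i-1}\in I$ and a nonempty open set $U_{i-1}$, admissible for the union of their supports, have been chosen. Choose
\begin{itemize}
\item $0\ne\eta_i\in KB_{U_{i-1}}$ with $w_j\eta_i=0$ for all $j<i$ (Proposition~\ref{prop:local});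
\item $w_i\in I$ with $w_i\eta_i\ne0$ (Lemma~\ref{lem:basic}(c));
\item a nonempty open $U_i\subseteq U_{i-1}$ that is admissible for $\bigcup_{j\le i}\operatorname{supp}w_j$ (Lemma~\ref{lem:admissible}).
\end{itemize}
Then $(w_i,\eta_i)_{1\le i\le m}$ is a staircase, and $\eta_i\in KB_{U_{i-1}}\subseteq KB_{U_m}$ for all $i$. Proposition~\ref{prop:bound} gives $m\le|F|^3$, a contradiction.
\end{proof}

\begin{remark}
Nonsingularity entered only through the essentiality of $R_R$ in $Q_R$, in Lemma~\ref{lem:basic}(a). Primeness was used in Lemmas~\ref{lem:basic}(c) and~\ref{lem:generic}. Some condition like essentiality is needed: for infinite $G$ the regular representation embeds $KG$ in the infinite dimensional full linear ring $\operatorname{End}_K(KG)$.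
\end{remark}

\section{The Goldie condition}\label{sec:goldie}

We turn to Theorem~\ref{thm:goldie} and first prove the equivalence of (a), (b) and (c). The implication (b)$\Rightarrow$(a) holds for all prime rings.

\begin{lemma}\label{lem:uniform}
Let $R$ be a prime, right nonsingular ring with a uniform right ideal. Then $Q=Q(R)$ is a full linear ring.
\end{lemma}

\begin{proof}
Recall that $Q$ is prime, regular and right self-injective. Let $x\ne0$ lie in a uniform right ideal of $R$; then $xR$ is uniform. Write $x=xx'x$ with $x'\in Q$, so that $e=xx'$ is idempotent and $xQ=eQ$.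

\emph{$D=eQe$ is a division ring.} By density, for $xq\ne0$ there is $r\in R$ with $xqr\ne0$ and $qr\in R$. So every nonzero right ideal of $Q$ inside $eQ$ has nonzero intersection with $xR$. If $e'\in eQe$ were an idempotent different from $0$ and $e$, then $e'Q\cap xR$ and $(e-e')Q\cap xR$ would be nonzero right ideals in $xR$ with zero intersection, which is impossible. Now let $0\ne d\in eQe$ and $d=dd'd$; replacing $d'$ by $ed'e$ we may take $d'\in eQe$. Then $dd'$ and $d'd$ are nonzero idempotents of $eQe$, so both equal $e$.

\emph{$Q\cong\operatorname{End}_D(Qe)$.} The ring $Q$ acts on the right $D$-space $Qe$ by left multiplication, faithfully because $Q$ is prime. Let $f\in\operatorname{End}_D(Qe)$, and define $\phi\colon QeQ\to Q$ by $\phi(\sum_ia_ieb_i)=\sum_if(a_ie)b_i$. This is well defined. Indeed, if $\sum_ia_ieb_i=0$, then for all $q\in Q$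
\[
\sum_if(a_ie)b_i\cdot qe=\sum_if(a_ie)\,(eb_iqe)=f\Bigl(\sum_ia_ieb_iqe\Bigr)=0,
\]
so $\sum_if(a_ie)b_i$ annihilates $Qe$ and is zero. The map $\phi$ is right $Q$-linear, so by self-injectivity it is left multiplication by some $q_0\in Q$. Then $q_0ae=\phi(ae)=f(ae)$ for all $a\in Q$.
\end{proof}

Let again $R=KG$ be prime.

\emph{(a)$\Rightarrow$(c).} By Theorem~\ref{thm:main}, $Q=Q(R)\cong M_n(D)$ with $n<\infty$, and $Q_Q$ has length $n$. Let $a_1R\oplus\dots\oplus a_kR$ be a direct sum in $R$ with all $a_i\ne0$. Then $\sum_ia_iQ$ is direct. Otherwise $\sum_ia_iq_i=0$ with, say, $a_1q_1\ne0$, and density gives $r\in R$ with $a_1q_1r\ne0$ and all $q_ir\in R$; the relation $\sum_ia_i(q_ir)=0$ contradicts directness in $R$. Hence $k\le n$, and $R$ has no infinite direct sum of nonzero right ideals. Next let $J_1\subseteq J_2\subseteq\cdots$ be right annihilators in $R$, and let $Y_i$ be the left annihilator of $J_i$ in $R$. Then $J_i$ is the right annihilator of $Y_i$ in $R$, and $Y_1\supseteq Y_2\supseteq\cdots$. The right annihilators $J_i'$ of $Y_i$ in $Q$ form an ascending chain of right ideals of $Q$, which stabilizes, and $J_i=J_i'\cap R$.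

\emph{(c)$\Rightarrow$(b).} If the right annihilator of $a\in R$ is essential, it contains a regular element $c$ by Goldie's theorem, and $ac=0$ gives $a=0$. So $R$ is right nonsingular. If $R$ had no uniform right ideal, every nonzero right ideal would contain a direct sum $A_1\oplus A_1'$ of two nonzero ones. Repeating this inside $A_1'$, then inside $A_2'$, and so on, would give an infinite direct sum $A_1\oplus A_2\oplus\cdots$.

With Lemma~\ref{lem:uniform} the three conditions are equivalent. When they hold, $Q\cong M_n(D)$ with $n<\infty$, and $R$ is left Goldie because $g\mapsto g^{-1}$ induces an isomorphism of $KG$ with its opposite ring. We record that $Q$ is then the classical ring of fractions.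

\begin{lemma}\label{lem:order}
Let $R=KG$ be prime and right Goldie, and $Q=Q(R)=\operatorname{End}_D(V)$ with $\dim_DV=n<\infty$. Then regular elements of $R$ are invertible in $Q$, and every $q\in Q$ has the form $ac^{-1}$ with $a,c\in R$ and $c$ regular. The only $R$-invariant $D$-subspaces of $V$ are $0$ and $V$.
\end{lemma}

\begin{proof}
A regular element $c$ has zero kernel by Lemma~\ref{lem:basic}(a), so it is bijective on $V$. For $q\in Q$ the right ideal $J=\{r\in R:qr\in R\}$ is essential: for $0\ne p\in R$ density gives $r\in R$ with $pr\ne0$ and $qpr\in R$, so $0\ne pr\in pR\cap J$. By Goldie's theorem $J$ contains a regular $c$, and $q=(qc)c^{-1}$. If $V_1$ is an $R$-invariant subspace, then $cV_1=V_1$ by finite dimension, so $c^{-1}V_1=V_1$. Thus $V_1$ is $Q$-invariant, and $V$ is a simple $Q$-module.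
\end{proof}

\section{Amenability}\label{sec:amenable}

That $G$ is amenable follows from a theorem of Bartholdi, of which we include a proof.

\begin{theorem}[Bartholdi \cite{Bartholdi}]\label{thm:bartholdi}
If $G$ is non-amenable, there is an injective homomorphism of right modules $(KG)^a\to(KG)^b$ with $a>b\ge1$.
\end{theorem}

Suppose that conditions (a)--(c) hold and that such a map exists. It is left multiplication by a $b\times a$ matrix $\mathcal A$ over $R$, and $\mathcal A$ is also injective on $Q^a$: for $0\ne q\in Q^a$ density gives $r\in R$ with $0\ne qr\in R^a$, so $(\mathcal Aq)r\ne0$. But $Q^a$ has length $an$ and $Q^b$ has length $bn<an$. Hence $G$ is amenable.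

The idea of the proof of Theorem~\ref{thm:bartholdi} is as follows. We look for a map of the form $\sum_{s\in S}\alpha_ss$ with linear maps $\alpha_s$ from a space of dimension $N$ to a space $Y$ of dimension $N-1$. If a finitely supported function $x$ lies in the kernel, then at each $k\in G$ we get a relation $\sum_t\alpha_t(x(t^{-1}k))=0$. The maps $\alpha_s$ are designed so that a relation with $j$ nonzero vectors imposes $M/j$ linear conditions on each of them, for a fixed $M$. The price is $\dim Y=M(1+\frac12+\dots+\frac1{|S|})$, which grows only logarithmically in $|S|$, whereas non-amenability provides expansion that beats the logarithm. The linear algebra is visible for $S=\{s,t\}$, $M=2$, $\dim Y=3$. With functionals $\ell_{s,1},\ell_{s,2},\ell_{t,1},\ell_{t,2}$ put $\alpha_s=(\ell_{s,2},\ell_{s,1},0)$ and $\alpha_t=(\ell_{t,2},0,\ell_{t,1})$. Then $\alpha_s(\xi)=0$ imposes two conditions on $\xi$, and $\alpha_s(\xi)+\alpha_t(\xi')=0$ imposes one condition on each of $\xi$ and $\xi'$.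

\begin{proof}[Proof of Theorem~\ref{thm:bartholdi}]
\emph{Expansion.} Put $\mathsf H_m=\sum_{i=1}^m1/i\le1+\log m$. By F{\o}lner's criterion there are a finite $T\subseteq G$ and $c>1$ with $|TP|\ge c|P|$ for all finite $P$, and so $|T^jP|\ge c^j|P|$. Choose $j$ with $1+j\log|T|<c^j$, and let $S=T^j$, $m=|S|\le|T|^j$. Then
\begin{equation}\label{eq:expand}
|SP|>\mathsf H_m|P|\qquad\text{for all finite nonempty }P\subseteq G.
\end{equation}
For $P=\{1\}$ this gives $m>\mathsf H_m\ge1$, so $m\ge2$.

\emph{The maps $\alpha_s$.} Let $M=m!$, $\delta_i=M/i$ for $1\le i\le m$, $\delta_{m+1}=0$, $d_i=\delta_i-\delta_{i+1}$, and $N=M\mathsf H_m+1$. Since $m\ge2$, we have $\mathsf H_m\le m-\frac12$ and $M\ge2$, so $N\le mM$. Let $K'$ be a finite extension of $K$ (possibly $K$ itself) with at least $mM$ elements. For distinct $\xi_1,\xi_2,\ldots\in K'$, any $i$ of the vectors $(1,\xi,\dots,\xi^{i-1})$ are independent, by the Vandermonde determinant. So we can choose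
\begin{itemize}
\item for each $i\le m$, vectors $v^{(i)}_s\in K'^{\,i}$ $(s\in S)$, any $i$ of which are independent;
\item functionals $\ell_{s,a}$ on $K'^{\,N}$ $(s\in S,\ 1\le a\le M)$, any $N$ of which are independent.
\end{itemize}
Let $\lambda^{(i)}_s=(\ell_{s,a})_{\delta_{i+1}<a\le\delta_i}\colon K'^{\,N}\to K'^{\,d_i}$, and put
\[
Y=\bigoplus_{i=1}^mK'^{\,i}\otimes K'^{\,d_i},\qquad\alpha_s(\xi)=\sum_{i=1}^mv^{(i)}_s\otimes\lambda^{(i)}_s(\xi).
\]
Then $\dim Y=\sum_ii\delta_i-\sum_i(i-1)\delta_i=\sum_i\delta_i=M\mathsf H_m=N-1$. View elements of $(K'G)^N$ and $(K'G)^{N-1}$ as finitely supported functions on $G$ with values in $K'^{\,N}$ and $Y$, with the right action $(xg)(k)=x(kg^{-1})$. The map $\mathcal T$ given by $(\mathcal Tx)(k)=\sum_{s\in S}\alpha_s(x(s^{-1}k))$ is right $K'G$-linear.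

\emph{Injectivity.} Let $x\ne0$ have support $P$, and put $J_k=\{t\in S:t^{-1}k\in P\}$. Each $k\in SP$ has exactly $|J_k|$ factorizations $k=sf$ with $s\in S$, $f\in P$. Therefore $\sum_{f\in P}\sum_{s\in S}1/|J_{sf}|=|SP|$, and by \eqref{eq:expand} some $f\in P$ has $\sum_{s\in S}1/j(s)>\mathsf H_m$, where $j(s)=|J_{sf}|$. Suppose $\mathcal Tx=0$. Fix $s\in S$ and put $k=sf$. The $i$th component of $(\mathcal Tx)(k)=0$ reads
\[
\sum_{t\in J_k}v^{(i)}_t\otimes\lambda^{(i)}_t(x(t^{-1}k))=0.
\]
For $i\ge j(s)$ the vectors $v^{(i)}_t$ $(t\in J_k)$ are independent, so every second factor vanishes; for $t=s$ this is $\lambda^{(i)}_s(x(f))=0$. Letting $i$ run from $j(s)$ to $m$, we get $\ell_{s,a}(x(f))=0$ for $1\le a\le\delta_{j(s)}$. The total number of these functionals is the integer $\sum_sM/j(s)>M\mathsf H_m=N-1$. So $x(f)$ is killed by $N$ independent functionals on $K'^{\,N}$, and $x(f)=0$, contrary to $f\in P$.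

Finally $K'G\cong(KG)^d$ as right $KG$-modules, with $d=[K':K]$, so $\mathcal T$ is an embedding $(KG)^{Nd}\to(KG)^{(N-1)d}$, and $N-1\ge1$.
\end{proof}

\section{The rank formula and examples}\label{sec:rank}

Let $R=KG$ be prime and right Goldie, $Q=\operatorname{End}_D(V)$ with $\dim_DV=n$, and let $(P_i)$ be a F{\o}lner net of $G$. The assumptions of Section~\ref{sec:rankone} hold. Let $u\in R$ be any element of rank one, $L=uV$, $F=\operatorname{supp}u$, and $m_i=\dim_KuK[P_i]$. We use $m_i$ as a unit of measurement and show that an element of rank $r$ measures $r$ units.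

For $b\in R$ and finite $T\subseteq G$ we have $K[TP_i]\subseteq K[P_i]+K[TP_i\setminus P_i]$ and $|TP_i\setminus P_i|\le\sum_{g\in T}|gP_i\setminus P_i|$, so
\begin{equation}\label{eq:folner}
\dim_KbK[TP_i]\le\dim_KbK[P_i]+o(|P_i|).
\end{equation}
The subspaces $\sum_ggL\ne0$ and $\bigcap_g\ker(ug)\ne V$ are $R$-invariant, so Lemma~\ref{lem:order} gives
\[
\sum_{g\in G}gL=V,\qquad\bigcap_{g\in G}\ker(ug)=0.
\]
Let $a\in R$ have rank $r\ge1$; for $a=0$ there is nothing to prove.

\emph{Lower bound.} Since $aV=\sum_gagL$ and each $agL$ is a line or zero, there are $g_1,\dots,g_r\in G$ such that the $ag_kL$ are independent lines. Elements of $ag_kuR$ have image in $ag_kL$, so the sum $\sum_kag_kuR$ is direct, as in the proof of Lemma~\ref{lem:count}(b). The map $x\mapsto ag_kx$ is injective on $uR$, because a nonzero $x\in uR$ has image $L$ and $ag_kL\ne0$. Since $ag_kuK[P_i]\subseteq aK[TP_i]$ with $T=\bigcup_kg_kF$, \eqref{eq:folner} gives $rm_i\le\dim_KaK[P_i]+o(|P_i|)$.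

\emph{Upper bound.} For every nonzero subspace $N\subseteq V$ there is $t\in G$ with $N\not\subseteq\ker(ut)$, and then $\dim_D(N\cap\ker(ut))<\dim_DN$. Starting from $N=aV$, we find $t_1,\dots,t_r\in G$ with $aV\cap\bigcap_k\ker(ut_k)=0$. The map $x\mapsto(ut_kx)_k$ is injective on $aR$, since an element $x$ of its kernel has $xV\subseteq aV\cap\bigcap_k\ker(ut_k)$. As $ut_kaK[P_i]\subseteq uK[t_k\operatorname{supp}(a)P_i]$, \eqref{eq:folner} gives $\dim_KaK[P_i]\le rm_i+o(|P_i|)$.

Thus $\dim_KaK[P_i]=rm_i+o(|P_i|)$. For $a=1$ this says $|P_i|=nm_i+o(|P_i|)$, so $m_i/|P_i|\to1/n$, and \eqref{eq:rank} follows.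

\emph{Consequences.} Since $G$ is amenable, a F{\o}lner net exists. Let $H\le G$ be finite and $\hat H=\sum_{h\in H}h$. The space $\hat HK[P]$ has as a basis the sums over the cosets $Hp$, $p\in P$, so its dimension is $|HP|/|H|$. Since $|HP_i|/|P_i|\to1$, formula \eqref{eq:rank} gives
\begin{equation}\label{eq:hat}
\operatorname{rank}\hat H=n/|H|,
\end{equation}
and $|H|$ divides $n$. For $u$ of rank one with support $F$, Lemma~\ref{lem:count}(a) gives $m_i/|P_i|\ge1/|F^{-1}F|$, and in the limit $n\le|F^{-1}F|$.

It remains to show that the bound is sharp and that every $n$ occurs.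

\begin{proposition}\label{prop:examples}
Let $K$ be any field, $A$ a free abelian group of finite rank, $H$ a group of finite order $n$ acting faithfully on $A$, and $G=A\rtimes H$. Let $\Phi$ be the field of fractions of $KA$. Then $KG$ is prime and right Goldie, $Q(KG)\cong M_n(\Phi^H)$, and $u=\hat H$ has rank one with $|F^{-1}F|=n$.
\end{proposition}

\begin{proof}
Let $N$ be a finite normal subgroup of $G$. Then $N\cap A=1$ since $A$ is torsion-free, so $[N,A]\subseteq N\cap A=1$. Since $A$ is abelian and $H$ acts faithfully, $C_G(A)=A$. Thus $N\subseteq A$ and $N=1$, and $KG$ is prime by Connell's theorem. The algebra $KG$ is a finitely generated right module over the Laurent polynomial ring $KA$, so it is right Noetherian and in particular right Goldie.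

The group $H$ acts faithfully on $\Phi$ by field automorphisms, and $KG=\bigoplus_hKA\,h$ is a subring of the skew group ring $\Sigma=\bigoplus_h\Phi h$, in which $h\phi=h(\phi)h$. The map $\Sigma\to\operatorname{End}_{\Phi^H}(\Phi)$ that sends $\phi h$ to $x\mapsto\phi\,h(x)$ is a ring homomorphism, injective by Dedekind's lemma on the independence of automorphisms. By Galois theory $[\Phi:\Phi^H]=n$, so both sides have dimension $n^2$ over $\Phi^H$, and $\Sigma\cong M_n(\Phi^H)$.

Given an element of $\Sigma$, let $0\ne b\in KA$ be a common denominator of its coefficients. The norm $z=\prod_hh(b)$ is a nonzero multiple of $b$ in $(KA)^H$ and is central in $\Sigma$, so the element has the form $az^{-1}$ with $a\in KG$. If $c\in KG$ is regular and $caz^{-1}=0$, then $a=0$; so $c$ is not a left zero divisor in the finite dimensional algebra $\Sigma$ and is invertible there. Thus $\Sigma$ is a classical right ring of fractions of $KG$. By Lemma~\ref{lem:order} so is $Q(KG)$, and such a ring is unique up to isomorphism. Finally $\hat H$ has rank $n/|H|=1$ by \eqref{eq:hat}, and $F=H$ gives $|F^{-1}F|=n$.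
\end{proof}

For any group $H$ of order $n$, the regular module $A=\mathbb Z[H]$, on which $H$ permutes a basis freely, satisfies the hypotheses. So every $n\ge1$ occurs and the bound $n\le|F^{-1}F|$ is attained for every $n$, over every field. This completes the proof of Theorem~\ref{thm:goldie}, and Corollary~\ref{cor:never} follows at once. For the infinite dihedral group, $A=\langle t\rangle$ and $\Phi=K(t)$; the fixed field is $K(t+t^{-1})$, since it contains this field and $t$ is a root of $X^2-(t+t^{-1})X+1$.

\begin{thebibliography}{9}

\bibitem{Bartholdi}
L.~Bartholdi, J. Eur. Math. Soc. \textbf{21} (2019).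

\bibitem{MQR}
\emph{Maximal Quotient Rings},
\texttt{https://ir.canterbury.ac.nz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10092/\allowbreak 8889/\allowbreak hannah\_thesis.pdf\allowbreak ?isAllowed=y\allowbreak\&sequence=1}.

\bibitem{Neumann}
B.~H.~Neumann, 1954.

\bibitem{Passman}
Passman, \emph{The Algebraic Structure of Group Rings}.

\bibitem{Phelps}
Phelps, \emph{Lectures on Choquet's Theorem}.

\end{thebibliography}
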